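# A factor scheme of $S(\mathbb R(x,y))$ that no field realizes

## 1. The rationals modulo the positive rationals

Take the field $\mathbb Q$. For each nonzero rational $a$, the form $s^2+at^2$ represents certain nonzero rationals, and we record which square classes occur. That is a lot of data, because $\mathbb Q^*/\mathbb Q^{*2}$ is infinite. Let us blur it: wherever a square was allowed, allow a sum of four squares.

By Lagrange's theorem every positive rational is a sum of four rational squares, since $p/q=pq/q^2$. So after blurring, two nonzero rationals are identified exactly when their quotient is positive, and only two classes remain, $1$ and $-1$. The blurred values of $\langle 1,a\rangle$ are the nonzero numbers $t_1+at_2$ with $t_1,t_2\ge 0$ rational.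

* For $a=1$ these are the positive numbers, so only the class $1$ occurs.
* For $a=-1$ we get $2-1>0$ and $1-2<0$, so both classes occur.

Now compute the unblurred data for $\mathbb R$. The square classes are $\pm1$, the form $s^2+t^2$ represents only the class $1$, and $s^2-t^2$ represents both. The two records agree. Dividing the data of $\mathbb Q$ by the values of $\langle 1,1,1,1\rangle$ gave the data of a field again, although not of the field we started with.

Does this always happen? If we start with the quadratic form data of a field and divide by the value group of a Pfister form, do we always land on the data of some field?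

## 2. Schemes, value sets and factor schemes

**Definition (form, scheme).** Let $G$ be an elementary $2$-group (so $a^2=1$ for all $a\in G$), let $-1$ be a distinguished element of $G$, and let $d$ assign to each $a\in G$ a subgroup $d(a)$ of $G$. A form of dimension $n$ is a finite sequence $\langle a_1,\dots,a_n\rangle$ of elements of $G$. The relation $\cong$ is defined as follows.

* $\langle a\rangle\cong\langle b\rangle$ iff $a=b$.
* $\langle a_1,a_2\rangle\cong\langle b_1,b_2\rangle$ iff $a_1a_2=b_1b_2$ and $b_1\in a_1d(a_1a_2)$.
* For $n\ge3$, $\langle a_1,\dots,a_n\rangle\cong\langle b_1,\dots,b_n\rangle$ iff there is a finite chain of $n$-dimensional forms from the first to the second in which any two neighbors have at least $n-2$ entries in common and the remaining two-dimensional parts are $\cong$.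

The triple $(G,-1,d)$ is a quadratic form scheme if

* C1: $a\in d(a)$ for all $a\in G$;
* C2: $b\in d(a)$ implies $(-1)a\in d((-1)b)$, for all $a,b\in G$;
* C3: $\bigcup\{d(x):x\in a\,d(ab)\}=\bigcup\{a\,d(ax):x\in d(b)\}$ for all $a,b\in G$;
* C4: $\langle a_1,\dots,a_n,c\rangle\cong\langle b_1,\dots,b_n,c\rangle$ implies $\langle a_1,\dots,a_n\rangle\cong\langle b_1,\dots,b_n\rangle$.

We write $-a$ for $(-1)a$. Two schemes $(G,-1,d)$ and $(G',-1',d')$ are isomorphic if there is a group isomorphism $\alpha:G\to G'$ with $\alpha(-1)=-1'$ and $\alpha(d(a))=d'(\alpha(a))$ for all $a\in G$.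

**Definition (value sets, Pfister forms).** Put $D\langle a\rangle=\{a\}$, $D\langle a,b\rangle=a\,d(ab)$, and for $n\ge3$
$$D\langle a_1,\dots,a_n\rangle=\bigcup\{D\langle a_1,x\rangle:x\in D\langle a_2,\dots,a_n\rangle\}.$$
Products are $\langle a_1,\dots,a_n\rangle\otimes\langle b_1,\dots,b_m\rangle=\langle a_ib_j\rangle_{i,j}$. A Pfister form is a product $\varphi=\langle1,a_1\rangle\otimes\cdots\otimes\langle1,a_k\rangle$; its value set $D\varphi$ is a subgroup of $G$, the value group.

**Definition (scheme of a field).** For a field $F$ of characteristic not $2$, $S(F)=(F^*/F^{*2},-F^{*2},d)$, where $d(aF^{*2})$ is the group of square classes of nonzero elements represented by $\langle1,a\rangle$ over $F$. A scheme is realizable by a field if it is isomorphic to $S(F)$ for some such $F$.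

Here is how the first two axioms look over a field. C1 holds because $a=0^2+a\cdot1^2$. For C2, let $b=s^2+at^2$. If $t\ne0$, then $-a=(s/t)^2-b(1/t)^2$ is represented by $\langle 1,-b\rangle$. If $t=0$, then $b$ is a square, $\langle1,-b\rangle\cong\langle 1,-1\rangle$ represents everything, and again $-a$ is represented.

For a field $E$ of characteristic not $2$, let $D_E\langle a_1,\dots,a_n\rangle$ be the set of nonzero elements of $E$ represented by the form over $E$. We use these textbook facts.

* $D_E\langle1,a\rangle$ is a group: $(s^2+at^2)(u^2+av^2)=(su-atv)^2+a(sv+tu)^2$, and $b^{-1}=b\cdot(b^{-1})^2$. It contains $1$, $a$ and all nonzero squares.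
* More generally, the nonzero values of a Pfister form over a field form a group.
* If $z\in D_E\langle a,b\rangle$, then $\langle a,b\rangle\cong\langle z,abz\rangle$ over $E$.
* An isotropic form with nonzero entries is universal, that is, it represents every nonzero element. (It splits off $\langle1,-1\rangle$, and $u=\left(\frac{u+1}2\right)^2-\left(\frac{u-1}2\right)^2$.)

**Lemma 1.** In $S(F)$, the value set $D\langle a_1,\dots,a_n\rangle$ is the set of square classes of $D_F\langle a_1,\dots,a_n\rangle$.

*Proof.* For $n=1$ this is clear. For $n=2$, $a_1(s^2+a_1a_2t^2)=a_1s^2+a_2(a_1t)^2$, so $a_1d(a_1a_2)$ is as claimed. Let $n\ge3$, and assume the result for $n-1$. An element of $D_F\langle a_1,x\rangle$ with $x\in D_F\langle a_2,\dots,a_n\rangle$ has the form $a_1s^2+xt^2$, and $xt^2$ is a value of $\langle a_2,\dots,a_n\rangle$ or $0$; so it lies in $D_F\langle a_1,\dots,a_n\rangle$. Conversely let $u=a_1s^2+x\ne0$ with $x$ a value of $\langle a_2,\dots,a_n\rangle$, possibly $0$. If $x\neq0$, then $u\in D_F\langle a_1,x\rangle$. If $x=0$, then $u=a_1s^2\in D_F\langle a_1,x'\rangle$ for every $x'\in D_F\langle a_2,\dots,a_n\rangle$.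 $\square$

**Definition (factor scheme).** Let $\varphi$ be a Pfister form in a scheme $S=(G,-1,d)$. The factor scheme of $S$ modulo $D\varphi$ is $S'=(G/D\varphi,\,(-1)D\varphi,\,d')$, where $d'(aD\varphi)$ is the value group of $\langle1,a\rangle\otimes\varphi$ modulo $D\varphi$. It is again a quadratic form scheme.

In Section 1 we computed the factor scheme of $S(\mathbb Q)$ modulo $D\langle1,1,1,1\rangle$ and found $S(\mathbb R)$. Three more cases can be done by hand.

* *$\varphi=\langle1\rangle$.* Then $D\varphi$ is trivial and $S'=S$.
* *$\varphi$ isotropic over $F$.* Then $\varphi$ is universal, $G/D\varphi$ is trivial, and $S'\cong S(\mathbb C)$.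
* *$F=\mathbb R((t))$, $\varphi=\langle1,t\rangle$.* A series with positive leading coefficient and even order is a square, so the square classes are $\pm1,\pm t$. A nonzero sum of two squares has even order and positive leading coefficient, so it is a square. Hence values of $\langle1,t\rangle$, and also of $\langle1,1\rangle\otimes\langle1,t\rangle$, have the form $p+tq$ with $p,q$ squares or $0$. The orders of $p$ and $tq$ have different parities, so the term of lower order decides the class: it is $1$ or $t$, and both occur. Thus $D\varphi=\{1,t\}$, $G/D\varphi=\{\pm1\}$ and $d'(1)=\{1\}$, while $d'(-1)$ is everything because $\langle1,-1\rangle\otimes\varphi$ is isotropic. Again $S'\cong S(\mathbb R)$.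

The question, from "Quadratic Form Schemes" (https://bibliotekanauki.pl/articles/723075.pdf), is whether for every field $F$ of characteristic not $2$ and every Pfister form $\varphi$ in $S(F)$ the factor scheme of $S(F)$ modulo $D\varphi$ is realizable by a field. The answer is no.

**Theorem A.** Let $F=\mathbb R(x,y)$, $m\ge2$, and let $\varphi=2^m\langle1\rangle$ be the $m$-fold product $\langle1,1\rangle\otimes\cdots\otimes\langle1,1\rangle$. Then the factor scheme of $S(F)$ modulo $D\varphi$ is not isomorphic to $S(K)$ for any field $K$ of characteristic $\ne2$.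

In particular this holds for $\varphi=\langle1,1\rangle\otimes\langle1,1\rangle$. Section 8 contains a wider class of fields $k(y)$ (Theorem B), Section 9 has counterexamples with $m$-fold forms for every $m\ge1$ (Theorem C), and Section 10 locates the obstruction inside the axioms (Proposition D).

## 3. The pythagorean closure has too many square classes

Let $F=\mathbb R(x,y)$, $m\ge2$, and let $T$ be the group of nonzero sums of squares of $F$. We quote one theorem without proof: by Pfister (*Zur Darstellung definiter Funktionen als Summe von Quadraten*, Invent. Math. 4, 1967), every sum of squares in $\mathbb R(x_1,\dots,x_n)$ is a sum of $2^n$ squares. With $n=2$ this gives $D(2^m\langle1\rangle)=T$. By Lemma 1, the values of $\langle1,a\rangle\otimes\varphi$ are the nonzero $\varphi(v)+a\varphi(v')$, so the factor scheme is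
$$S'=(F^*/T,\,-T,\,d'),\qquad d'(aT)=\{t_1+at_2\ne0:\ t_1,t_2\in T\cup\{0\}\}/T. \tag{1}$$

In $S'$ every sum of squares has become a square. The natural way to achieve this with a field is the pythagorean closure $F_{py}$: inside an algebraic closure of $F$, adjoin square roots of sums of two squares repeatedly and take the union. Compare $F^*/T$ with $F_{py}^*/F_{py}^{*2}$.

*The natural map is injective.* Every ordering of $F$ extends to $F_{py}$: the real closure of $F$ at that ordering contains square roots of all its sums of squares, so $F_{py}$ embeds in it over $F$. If $f\in F^*$ becomes a square in $F_{py}$, then $f$ is positive at every ordering of $F$, hence $f\in T$ by Artin's theorem.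

*The natural map is not onto.* The element $1+x^2$ is not a square in $F$. Put $q=\sqrt{1+x^2}\in F_{py}$. A fixed ordering of $F$ extends to $F(q)$ in two ways, with $q>0$ and with $q<0$, and each of these extends to $F_{py}$. So for every $f\in F^*$ the element $fq$ is negative at some ordering of $F_{py}$ and is not a square there. The class of $q$ does not come from $F$.

The same happens for $\mathbb Q$ with $q=\sqrt2$. The field $\mathbb Q_{py}$ has an ordering with $\sqrt2>0$ and one with $\sqrt2<0$, so it has more than two square classes, although the factor scheme of Section 1 is $S(\mathbb R)$. So this candidate is wrong even where the answer is yes, and its failure for $\mathbb R(x,y)$ decides nothing: a realizing field $K$ need not contain $F$ or be related to it. We must argue about a $K$ of which we know only the abstract scheme. This is what $S'$ tells us.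

**Observation.** If $S'\cong S(K)$, then
$$D_K\langle1,1\rangle=K^{*2}\quad\text{and}\quad -1\notin K^{*2}. \tag{2}$$
Indeed $d'(T)$ is trivial, as a sum of elements of $T$ lies in $T$; and $-1\notin T$ because $F$ is formally real.

The axioms C1–C4 hold in $S'$, so they cannot exclude $K$. We need a further statement, in the language of schemes, that holds in $S(K)$ for all fields with (2) and fails in $S'$. It will come from the field $K(i)$.

## 4. The scheme of $K$ determines the forms over $K(i)$

**Definition ($\perp$).** In a scheme $(G,-1,d)$ write
$$a\perp b\iff b\in d(a)\,d(-a).$$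
An isomorphism of schemes preserves $\perp$. The symbol $\perp$ always means this relation; orthogonal sums will be written $\oplus$. Note that always $a\perp a$ and $a\perp -1$, since $a\in d(a)$ and $-1=a\cdot(-a)$ with $-a\in d(-a)$.

**Example.** Let $E=\mathbb R((s))((t))$. Give a nonzero series its order in $\mathbb Z^2$ (first the $t$-order, then the $s$-order of the leading coefficient, ordered lexicographically) and a leading coefficient in $\mathbb R$. Its square class is determined by the order mod $2$ and the sign of the leading coefficient, so $G=\{\pm1,\pm s,\pm t,\pm st\}$. Let $a\ne\pm1$ in $G$. In $f^2+ag^2$ the two nonzero terms have orders that differ mod $2$, so the lower one decides the class and $d(a)=\{1,a\}$. Also $d(1)=\{1\}$ and $d(-1)=G$. So $\pm1\perp b$ for all $b$, and for $a\ne\pm1$ we have $a\perp b$ iff $b\in\{\pm1,\pm a\}$. For instance, $s\perp t$ is false.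

From here to the end of Section 5, $K$ is a field of characteristic $\neq2$ with (2), $L=K(i)$ with $i^2=-1$, bar is conjugation and $N(\ell)=\ell\bar\ell$.

**Lemma 2.** $L^*=K^*L^{*2}$.

*Proof.* This says that every square class of $L$ contains an element of $K$. Let $\ell\in L^*$. Then $N(\ell)$ is a nonzero sum of two squares of $K$, so $N(\ell)=n^2$ with $n\in K^*$ by (2). Put $u=\ell/n$; then $N(u)=1$. By Hilbert 90, $u=\mu/\bar\mu$ for some $\mu\in L^*$. Explicitly, if $u\ne-1$ take $\mu=1+u$, as $\bar\mu u=u+\bar uu=u+1=\mu$; if $u=-1$ take $\mu=i$. Hence $u=\mu^2/N(\mu)$ and $\ell=nN(\mu)^{-1}\mu^2\in K^*L^{*2}$. $\square$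

**Lemma 3.** For $a,b\in K^*$: $a\perp b$ in $S(K)$ if and only if $b\in D_L\langle1,a\rangle$.

*Proof.* ($\Rightarrow$) Up to squares, $b=g_1g_2$ with $g_1\in D_K\langle1,a\rangle$ and $g_2\in D_K\langle1,-a\rangle$. Since $s^2-at^2=s^2+a(it)^2$, both $g_1$ and $g_2$ lie in the group $D_L\langle1,a\rangle$, and so does $b$.

($\Leftarrow$) Let $b=\alpha^2+a\beta^2$ with $\alpha=\alpha_1+i\alpha_2$, $\beta=\beta_1+i\beta_2$ and $\alpha_j,\beta_j\in K$. Put $A=\alpha_1^2+a\beta_1^2$ and $B=\alpha_2^2+a\beta_2^2$. The real and imaginary parts give
$$b=A-B,\qquad \alpha_1\alpha_2+a\beta_1\beta_2=0.$$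
By the composition identity,
$$AB=(\alpha_1\alpha_2+a\beta_1\beta_2)^2+a(\alpha_1\beta_2-\alpha_2\beta_1)^2=a\delta^2,\qquad\delta=\alpha_1\beta_2-\alpha_2\beta_1 .$$

* If $A,B\ne0$, then $B=a\delta^2/A$ and $b=A\bigl(1-a(\delta/A)^2\bigr)$. Here $A\in D_K\langle1,a\rangle$, and the second factor is nonzero and lies in $D_K\langle1,-a\rangle$.
* If $B=0$, then $b=A\cdot1$ with $A\in D_K\langle1,a\rangle$ and $1\in D_K\langle1,-a\rangle$.
* If $A=0$, then $b=-B=(aB)(-a)a^{-2}$. Here $aB\in D_K\langle1,a\rangle$, because $a$ and $B$ lie in this group, and $-a\in D_K\langle1,-a\rangle$.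

In each case $b\in d(a)d(-a)$. $\square$

## 5. One four-dimensional form, grouped in two ways

Over $L$, where $-1$ is a square, two binary forms share a value exactly when their orthogonal sum is isotropic. Apply this to $\langle1,r,a,rc\rangle$. Grouped as $\langle1,r\rangle\oplus\langle a,rc\rangle$, its isotropy means a common value $z$. Grouped as $\langle1,a\rangle\oplus\langle r,rc\rangle$, it means a common value $w$. Isotropy does not see the grouping, so a $z$ forces a $w$. By Lemma 2 we may take $w$ in $K$, and by Lemma 3 everything can be said in $S(K)$. The resulting statement about a scheme is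

$$\begin{gathered}\text{for all } r,z,a,c\in G:\ \text{if } r\perp z \text{ and } za\perp zrc,\\ \text{then there is } w\in G \text{ with } a\perp w \text{ and } c\perp rw.\end{gathered}\tag{$*$}$$

**Proposition 4.** If $K$ is a field of characteristic $\ne2$ with (2), then $S(K)$ satisfies $(*)$.

*Proof.* **Step 1: turn the hypotheses into an isotropic form.** Let $r\perp z$ and $za\perp zrc$. By Lemma 3, $z\in D_L\langle1,r\rangle$, so $\langle1,r\rangle\cong\langle z,rz\rangle$ over $L$. Also $zrc\in D_L\langle1,za\rangle$, so $\langle1,za,-zrc\rangle$ is isotropic over $L$. Scaling by $z$, dropping the squares $z^2$, and using $-1\in L^{*2}$, we see that $\langle z,a,rc\rangle$ is isotropic over $L$. Hence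
$$\langle1,a\rangle\oplus\langle r,rc\rangle\cong\langle1,r\rangle\oplus\langle a,rc\rangle\cong\langle z,rz,a,rc\rangle$$
is isotropic over $L$.

**Step 2: extract a common value.** There are vectors, not both zero, at which $\langle1,a\rangle$ takes a value $u$ and $r\langle1,c\rangle$ takes a value $v$, with $u+v=0$. If $u\ne0$, then $\ell=u=-v=i^2v$ lies in $D_L\langle1,a\rangle\cap rD_L\langle1,c\rangle$. If $u=v=0$, one of the two binary forms is isotropic, hence universal, and any nonzero value $\ell$ of the other is a common value.

**Step 3: move the value into $K$.** By Lemma 2, $\ell\in wL^{*2}$ with $w\in K^*$. Then $w\in D_L\langle1,a\rangle$ and $w\in rD_L\langle1,c\rangle$, so $rw\in D_L\langle1,c\rangle$. By Lemma 3, $a\perp w$ and $c\perp rw$. $\square$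

**Example.** The field $E=\mathbb R((s))((t))$ of Section 4 satisfies (2). Take $r=z=s$, $a=st$, $c=t$. Then $r\perp z$, and $za\perp zrc$ reads $t\perp t$. The conclusion asks for $w\in\{\pm1,\pm st\}$ with $sw\in\{\pm1,\pm t\}$, that is, $w\in\{\pm s,\pm st\}$. So $w=\pm st$, and there is no other choice. The statement $(*)$ has content.

## 6. The hypotheses of $(*)$ in $F^*/T$, and what $w$ would do to signs

We now look for $r,z,a,c$ in $S'$ for which $(*)$ fails. For the rest of the notes, when $k$ is a formally real field and $F=k(y)$, $T$ denotes the group of nonzero sums of squares of $F$, and we assume that every sum of squares of $F$ is a sum of $2^m$ squares. Then $D(2^m\langle1\rangle)=T$ and the factor scheme $S'$ of $S(F)$ modulo $D(2^m\langle1\rangle)$ is again given by (1). In Theorem A, $k=\mathbb R(x)$.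

For $r,z\in k^*$ with $y-z$ and $ry$ in view, put
$$a=y-z,\qquad c=ry. \tag{3}$$
The second hypothesis of $(*)$ is then automatic: $zrc=r^2zy$ has the class of $zy$, and
$$zy=z^2+z(y-z)=z^2+za\in d'(za), \tag{4}$$
so $za\perp zrc$. We are left with finding $r\perp z$ for which no $w$ exists. The first choices that come to mind do not work.

* $z=1$, where $r\perp 1$ is trivial. Then $w=y$ works: $y=1+(y-1)\in d'(a)$, and $rw=ry=c\in d'(c)$.
* $z=-1$, where $r\perp-1$ always holds. Then $a=y+1$ and $w=-y$ works: $-y=1-(y+1)\in d'(-a)$, and $rw=-c\in d'(-c)$.
* $z=r$, where $r\perp r$. Then $a=y-r$ and $w=a$ works: $a\perp a$, and $rw=ry-r^2=-(r^2-c)$ with $r^2-c\in d'(-c)$ and $-1\in d'(c)d'(-c)$.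

In these three cases the signs of $r$ and $z$ at orderings of $k$ are tied together, or the sign of $z$ is constant. We want $z$ with $r\perp z$ whose sign is independent of that of $r$. The choice
$$z=1-r^2=(1+r)(1-r),\qquad 1+r\in d'(r),\quad 1-r\in d'(-r), \tag{5}$$
has $r\perp z$ visibly if $r\ne\pm1$. For $r=x$ in $\mathbb R(x)$ all four sign pairs of $(r,z)$ will occur.

The relation $\perp$ in $S'$ has a consequence for signs.

**Lemma 5.** Let $a,b\in F^*$ with $a\perp b$ in $S'$. Then there is $g\in F^*$ such that at every ordering of $F$: $a>0$ implies $g>0$, and $a<0$ implies $bg>0$.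

*Proof.* By (1) we have $b=t\,g\,g'$ with $t\in T$ and nonzero $g=t_1+at_2$, $g'=t_3-at_4$, where $t_j\in T\cup\{0\}$. Where $a>0$, both terms of $g$ are $\ge0$ and $g\ne0$, so $g>0$. Where $a<0$, likewise $g'>0$, so $bg=tg^2g'>0$. $\square$

So a $w$ as in $(*)$ for the choice (3) yields $w,g,h\in F^*$ such that at every ordering of $F$
$$y-z>0\Rightarrow g>0,\qquad y-z<0\Rightarrow wg>0; \tag{6}$$
$$ry>0\Rightarrow h>0,\qquad ry<0\Rightarrow rwh>0. \tag{7}$$
Here (6) comes from $a\perp w$, and (7) from $c\perp rw$.

**The picture over $\mathbb R(x,y)$.** Let $r=x$, $z=1-x^2$, and think of signs at points of the plane (a guide to the proof, not a part of it). Above the parabola $y=1-x^2$ the function $g$ is positive; below it, $g$ has the sign of $w$. Whether $g$ changes sign across the parabola is decided by the parity of its order of vanishing along that curve, and this parity is the same at all points. So $w$ has one constant sign along the parabola. In the same way (7) makes $xw$ of constant sign along the line $y=0$, so on that line $w$ changes sign at $x=0$. Hence for $x_0$ on one of the two half-lines, $w$ has opposite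 signs at $(x_0,0)$ and $(x_0,1-x_0^2)$, and the vertical segment between them must cross the zero curves of $w$ an odd number of times.

The same parity argument along a zero curve of $w$ shows that the curve stays on one side of the parabola, and stays in $xy>0$ or stays in $xy<0$. Take the case "above the parabola, $xy>0$". Over $-1<x<0$ such a curve has no points, because there $y>1-x^2>0$ forces $xy<0$. So its equation has even degree in $y$, and over each generic $x_0$ it has an even number of points. All of them lie on the same side of $0$ and on the same side of $1-x_0^2$. The segment therefore crosses the curve an even number of times, contrary to what was just said. The other cases are alike, and this is where all four sign pairs are needed.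

## 7. No $w,g,h$ over $k(y)$

The formal version replaces points near a curve by orderings attached to a valuation. For $\pi\in k[y]$ monic irreducible, let $v_\pi$ be the $\pi$-adic valuation of $F=k(y)$, and $\kappa=k[y]/(\pi)$ its residue field. Every $f\in F^*$ is $\pi^ju$ with $j=v_\pi(f)$ and $u$ a $\pi$-unit, whose residue $\bar u\in\kappa^*$.

**Lemma 6 (the case of Baer–Krull that we need).** For each ordering $\tau$ of $\kappa$ and each $\eta=\pm1$, the rule
$$\operatorname{sgn}(\pi^ju)=\eta^j\operatorname{sgn}_\tau\bar u$$
defines an ordering of $F$. On $k$ it restricts to the restriction of $\tau$. If $f\in F^*$ is positive for both values of $\eta$ with the same $\tau$, then $v_\pi(f)$ is even.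

*Proof.* The rule is multiplicative and sends $-1$ to $-1$. Let $f=\pi^ju$ and $f'=\pi^{j'}u'$ be positive. If $j<j'$, then $f+f'=\pi^j(u+\pi^{j'-j}u')$ and the unit in parentheses has residue $\bar u$, so $f+f'$ is positive. If $j=j'$, then $\bar u$ and $\bar u'$ both have sign $\eta^j$, so $\bar u+\bar u'$ is nonzero of sign $\eta^j$, and again $f+f'$ is positive. So we have an ordering. Nonzero constants are units with themselves as residue. The last claim holds because the two signs of $f$ differ by the factor $(-1)^j$. $\square$

We write $(\tau,\eta)$ for this ordering of $F$. Two examples: with $\pi=x-c_0$ in $\mathbb R(x)$ we get orderings in which $x$ is infinitely close to $c_0\in\mathbb R$; and since $k$ has an ordering, so does $F=k(y)$, so $F$ is formally real.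

**Proposition 7.** Let $k$ be a formally real field, $F=k(y)$, and let $r,z\in k^*$ be such that all four sign pairs $(\operatorname{sgn}r,\operatorname{sgn}z)$ occur at orderings of $k$. Then there are no $w,g,h\in F^*$ satisfying (6) and (7) at every ordering of $F$.

*Proof.* Suppose there are. Multiplying $w$ by a square changes nothing in (6) and (7), so we may assume
$$w=e\prod_jn_j,\qquad e\in k^*,\quad n_j\in k[y]\text{ distinct, monic, irreducible}.$$
So $v_\pi(w)\in\{0,1\}$ for every $\pi$.

**Step 1: $y-z$ does not divide $w$.** This lets us speak of the sign of $w(z)$. Let $\pi=y-z$, so $\kappa=k$. The element $ry$ is a unit with residue $rz$, so its sign at $(\tau,\eta)$ is $\operatorname{sgn}_\tau(rz)$ for both $\eta$. At some $\tau$ with $rz>0$, (7) gives $h>0$ for both $\eta$, so $v_\pi(h)$ is even. At some $\tau$ with $rz<0$, (7) gives $rwh>0$ for both $\eta$, so $v_\pi(w)+v_\pi(h)$ is even. Hence $v_\pi(w)$ is even, and so it is $0$.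

**Step 2: $y$ does not divide $w$.** This lets us speak of the sign of $w(0)$. Let $\pi=y$, so $\kappa=k$ and $y-z$ is a unit with residue $-z$. At some $\tau$ with $z<0$, (6) gives $g>0$ for both $\eta$, so $v_\pi(g)$ is even. At some $\tau$ with $z>0$, (6) gives $wg>0$ for both $\eta$, so $v_\pi(w)+v_\pi(g)$ is even. Hence $v_\pi(w)=0$.

**Step 3: $w(z)$ has the same sign at all orderings of $k$.** This is the statement about the parabola. Let $\pi=y-z$ and $g=\pi^jg_0$ with $g_0$ a unit, and let $g_0(z)$ denote its residue. Let $\tau$ be any ordering of $k$. At $\eta=+1$ we have $y-z>0$, so (6) gives $g_0(z)>0$. At $\eta=-1$ we have $y-z<0$, so $wg>0$, which reads $(-1)^jw(z)g_0(z)>0$. Together, $\operatorname{sgn}_\tau w(z)=(-1)^j$ for all $\tau$.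

**Step 4: $r\,w(0)$ has the same sign at all orderings of $k$.** This is the statement about the line. Let $\pi=y$ and $h=\pi^jh_0$ with $h_0$ a unit. Let $\tau$ be any ordering of $k$ and $\rho=\operatorname{sgn}_\tau r$; the sign of $ry$ at $(\tau,\eta)$ is $\rho\eta$. For $\eta=\rho$ we have $ry>0$, so $h>0$, that is, $\rho^jh_0(0)>0$. For $\eta=-\rho$ we have $ry<0$, so $rwh>0$, that is, $(-\rho)^j\,r\,w(0)\,h_0(0)>0$. Multiplying the two, $\operatorname{sgn}_\tau(r\,w(0))=(-1)^j$ for all $\tau$.

**Step 5: each factor $n=n_j$ stays on one side.** We want to know where the zeros of $n$ lie relative to $z$ and to $0$. By Steps 1 and 2, $n\ne y$ and $n\neq y-z$. Let $\theta$ be the image of $y$ in $\kappa=k[y]/(n)$; then $\theta-z\ne0$ and $r\theta\neq0$. So $y-z$ and $ry$ are $n$-units with residues $\theta-z$ and $r\theta$, and $v_n(w)=1$. If $\theta-z>0$ at an ordering $\sigma$ of $\kappa$, then (6) gives $g>0$ at $(\sigma,\pm1)$, so $v_n(g)$ is even. If $\theta-z<0$ at $\sigma$, then $wg>0$ at both, so $1+v_n(g)$ is even. As $v_n(g)$ does not depend on $\sigma$, the element $\theta-z$ has a constant sign $\delta_1$ on all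 orderings of $\kappa$. Likewise by (7), $r\theta>0$ forces $v_n(h)$ even and $r\theta<0$ forces $1+v_n(h)$ even, so $r\theta$ has a constant sign $\delta_2$ on all orderings of $\kappa$. If $\kappa$ has no orderings, choose $\delta_1,\delta_2=\pm1$ arbitrarily.

**Step 6: $\deg n$ is even.** We show that over a suitable ordering of $k$ there is no room for a root. By the hypothesis on sign pairs, choose an ordering $\tau$ of $k$ with
$$\operatorname{sgn}z=\delta_1,\qquad\operatorname{sgn}r=-\delta_1\delta_2 .$$
If $\deg n$ were odd, $n$ would have a root in the real closure $R_\tau$ of $(k,\tau)$. Sending $\theta$ to it embeds $\kappa$ in $R_\tau$ over $k$, so $\tau$ extends to an ordering of $\kappa$. There $\theta=(\theta-z)+z$ is a sum of two elements of sign $\delta_1$, so $\operatorname{sgn}\theta=\delta_1$. But $r\theta$ has sign $\delta_2$, so $\operatorname{sgn}\theta=\delta_2\operatorname{sgn}r=-\delta_1$, a contradiction.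

**Step 7: $n(0)>0$ and $n(z)>0$ at every ordering $\tau$ of $k$.** This says that $n$ causes no sign change of $w$ between $0$ and $z$. The field $R_\tau(i)$ is algebraically closed, and there
$$n(0)=\prod_\vartheta(-\vartheta),\qquad n(z)=\prod_\vartheta(z-\vartheta)$$
over the roots $\vartheta$ of $n$, which are distinct since the characteristic is $0$. The roots outside $R_\tau$ come in conjugate pairs, and each pair contributes a positive factor to either product. Since $\deg n$ is even, the number of roots in $R_\tau$ is even. Each such root induces, by $\theta\mapsto\vartheta$, an ordering of $\kappa$ that extends $\tau$. By Step 5, $\operatorname{sgn}(\vartheta-z)=\delta_1$ and $\operatorname{sgn}\vartheta=\delta_2\operatorname{sgn}_\tau r$. So for real roots all factors $-\vartheta$ have one common sign, and all factors $z-\vartheta$ have one common sign. There is an even number of them, so both products are positive.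

**Step 8: contradiction.** By Step 7 applied to every $n_j$,
$$\operatorname{sgn}_\tau w(0)=\operatorname{sgn}_\tau e=\operatorname{sgn}_\tau w(z)\quad\text{for all }\tau.$$
By Step 3, $e$ has constant sign on all orderings of $k$. By Step 4, $re$ has constant sign. So $r$ has constant sign, which contradicts the hypothesis that both signs of $r$ occur. $\square$

## 8. Nonrealizability over $\mathbb R(x,y)$ and over more general $k(y)$

The pieces are now in place for a statement that contains Theorem A.

**Theorem B.** Let $k$ be a formally real field and $F=k(y)$. Suppose every sum of squares of $F$ is a sum of $2^m$ squares. Let $T$ be the group of nonzero sums of squares of $F$. Suppose there are $r,z\in k^*$ such that all four sign pairs of $(r,z)$ occur at orderings of $k$ and $z\in(T+rT)(T-rT)$, where $T\pm rT$ denotes $\{t_1\pm rt_2\ne0:t_i\in T\cup\{0\}\}$. Then the factor scheme of $S(F)$ modulo $D(2^m\langle1\rangle)$ is not realizable. The condition holds with $z=1-r^2$ whenever some $r\in k$ satisfies each of $r>1$, $0<r<1$, $-1<r<0$, $r<-1$ at some ordering of $k$. In particular the conclusion holds for $F=\mathbb R(x_1,\dots,x_n)$,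 $n\ge2$, $m\ge n$.

*Proof.* **Step 1: a realizing field would force $(*)$.** The factor scheme $S'$ is given by (1). Suppose $S'\cong S(K)$. As $d'(T)$ is trivial and $-1\notin T$ ($F$ is formally real), $K$ satisfies (2). By Proposition 4, $S(K)$ satisfies $(*)$, and so does $S'$, because isomorphisms preserve the product, $-1$ and $\perp$.

**Step 2: apply $(*)$ to chosen elements.** Let $a=y-z$ and $c=ry$ as in (3). The condition $z\in(T+rT)(T-rT)$ says $z\in d'(r)d'(-r)$ in $S'$, that is, $r\perp z$. By (4), $za\perp zrc$. So $(*)$ gives $w\in F^*$ with $a\perp w$ and $c\perp rw$ in $S'$.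

**Step 3: reach a contradiction.** Lemma 5, applied to $a\perp w$ and to $c\perp rw$, gives $g,h\in F^*$ with (6) and (7) at every ordering of $F$. By Proposition 7 this is impossible. So $S'$ is not realizable.

**Step 4: the condition for $z=1-r^2$.** If $r$ takes values in the four ranges as stated, then $r\neq0,\pm1$, so $r,z\in k^*$, and $z=(1+r)(1-r)\in(T+rT)(T-rT)$ as in (5). The sign pairs of $(r,z)$ at the four orderings, in the order listed, are $(+,-)$, $(+,+)$, $(-,+)$, $(-,-)$.

**Step 5: the fields $\mathbb R(x_1,\dots,x_n)$.** Take $k=\mathbb R(x_1,\dots,x_{n-1})$, $y=x_n$, $r=x_1$. By Pfister's theorem every sum of squares of $F$ is a sum of $2^n$, hence of $2^m$, squares. By Lemma 6, $\mathbb R(x_1)$ has orderings with $x_1$ infinitely close to $2,\tfrac12,-\tfrac12,-2$. They extend to $k$ by Lemma 6, applied successively with $\pi=x_2,\dots,x_{n-1}$. At these orderings $x_1$ lies in the four required ranges. $\square$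

*Proof of Theorem A.* This is the case $n=2$ of the last statement, with $r=x$, $z=1-x^2$, $a=y-1+x^2$ and $c=xy$. $\square$

## 9. Every fold $m\ge1$

Theorem A needs $m\ge2$. We now reach $m=1$, by dividing twice.

**Theorem C.** For every $m\ge1$ there are a field $F$ and an anisotropic $m$-fold Pfister form $\varphi$ over $F$ such that the factor scheme of $S(F)$ modulo $D\varphi$ is not realizable. For $m=0$, i.e. $\varphi=\langle1\rangle$, the factor scheme is $S(F)$ itself.

So the bound $m\ge 1$ is sharp. For two divisions in a row we need to know value sets in a factor scheme.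

**Lemma 8.** Let $\varphi$ be an anisotropic Pfister form over a field $F$ of characteristic $\ne2$, and let $D'$ denote value sets in the factor scheme $S'$ of $S(F)$ modulo $D\varphi$. Then
$$D'\langle a_1,\dots,a_n\rangle=D_F(\varphi\otimes\langle a_1,\dots,a_n\rangle)/D\varphi .$$

*Proof.* For $n=1$ this is clear. For $n=2$,
$$a_1d'(a_1a_2)=a_1D_F(\varphi\otimes\langle1,a_1a_2\rangle)/D\varphi=D_F(a_1\varphi\oplus a_2\varphi)/D\varphi .$$
Let $n\ge3$ and $\rho=\langle a_2,\dots,a_n\rangle$, and assume the result for $n-1$. By this assumption, the case $n=2$ and the definition of $D'$, we must show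
$$\bigcup_{x\in D_F(\varphi\otimes\rho)}D_F(a_1\varphi\oplus x\varphi)=D_F(a_1\varphi\oplus\varphi\otimes\rho).$$

"$\subseteq$": Let $u=a_1\varphi(v)+x\varphi(v')\ne0$ with $x=\sum_{j\ge2}a_j\varphi(v_j)$. Then $x\varphi(v')=\sum_{j\ge 2}a_j\,\varphi(v_j)\varphi(v')$, and each product $\varphi(v_j)\varphi(v')$ lies in $D\varphi\cup\{0\}$ because the nonzero values of $\varphi$ form a group. So each product is a value of $\varphi$, and $u$ is a value of the right-hand form.

"$\supseteq$": Let $u=a_1\varphi(v)+x\ne0$, where $x$ is $0$ or a value of $\varphi\otimes\rho$. If $x\ne0$, then $u\in D_F(a_1\varphi\oplus x\varphi)$ since $\varphi$ represents $1$. If $x=0$, then $u\in D_F(a_1\varphi\oplus x'\varphi)$ for any $x'\in D_F(\varphi\otimes\rho)$. $\square$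

*Proof of Theorem C.* For $m\ge2$ this is Theorem A; the form $2^m\langle1\rangle$ is anisotropic because $\mathbb R(x,y)$ is formally real. The statement on $m=0$ was seen in Section 2. Let $m=1$.

**Step 1: factor $S(\mathbb R(x,y))$ in two stages.** Let $F=\mathbb R(x,y)$, write $D_2=D_F\langle1,1\rangle$ and $D_4=D_F(4\langle1\rangle)$, and let $S_1$ be the factor scheme of $S(F)$ modulo $D_2$. By Lemma 8 with $\varphi=\langle1,1\rangle$, the form $\langle1,1\rangle$ has in $S_1$ the value group $D_4/D_2$, and $\langle1,a\rangle\otimes\langle1,1\rangle$ has in $S_1$ the value group $D_F(4\langle1\rangle\otimes\langle1,a\rangle)/D_2$. So the factor scheme of $S_1$ modulo the value group of $\langle1,1\rangle$ has group $(F^*/D_2)/(D_4/D_2)=F^*/D_4$, distinguished element $-D_4$, and $d$-groups $D_F(4\langle1\rangle\otimes\langle1,a\rangle)/D_4$. This is the factor scheme of $S(F)$ modulo $D_F(4\langle1\rangle)$, which is not realizable by Theorem A.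

**Step 2: one of the two stages leaves the realizable schemes.** If $S_1$ is not realizable, then $F$ with the anisotropic form $\langle1,1\rangle$ is the required example. Otherwise $S_1\cong S(K)$ for some field $K$. The isomorphism carries the factor scheme of $S_1$ modulo the value group of $\langle1,1\rangle$ to the factor scheme of $S(K)$ modulo $D_K\langle1,1\rangle$, so by Step 1 the latter is not realizable. Moreover $\langle1,1\rangle$ is anisotropic over $K$: since $F$ is formally real, $-1\notin D_F\langle1,1\rangle$, so $-1\ne1$ in $S_1$, so $-1\notin K^{*2}$. Hence $K$ with $\langle1,1\rangle$ is the required example. $\square$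

The proof for $m=1$ does not say which of the two alternatives occurs.

## 10. The obstruction as a failure of C2 or C3

Lemmas 2 and 3 say that the scheme of $K(i)$ can be written down from $S(K)$. The recipe makes sense for schemes that come from no field.

**Proposition D.** For a scheme $S=(G,-1,d)$ with $d(1)=\{1\}$ and $-1\ne1$, put $S_i=(G/\{\pm1\},1,d_i)$ with $d_i(\pm a)=d(a)d(-a)/\{\pm1\}$.

(a) If $S\cong S(K)$ for a field $K$, then $S_i\cong S(K(i))$; in particular $S_i$ is a scheme.

(b) For the factor schemes $S'$ of Theorems A and B, $S'_i$ violates C2 or C3.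

*Proof.* **Step 0: $S_i$ is well defined.** The group $d(a)d(-a)$ does not change when $a$ is replaced by $-a$, and it contains $-1=a\cdot(-a)$ by C1. For this reason also $a\perp b$ in $S$ if and only if $\pm b\in d_i(\pm a)$.

**Step 1: proof of (a).** The field $K$ satisfies (2), so Lemmas 2 and 3 apply to $L=K(i)$. The map $K^*\to L^*/L^{*2}$ is onto by Lemma 2. Its kernel is $K^*\cap L^{*2}=K^{*2}\cup-K^{*2}$: if $(s+it)^2=s^2-t^2+2ist$ with $s,t\in K$ lies in $K$, then $st=0$, and the square is $s^2$ or $-t^2$; conversely $-1=i^2$. So $L^*/L^{*2}\cong K^*/\pm K^{*2}$, and the class of $-1$ in $L$ is $1$. By Lemma 3, for $a,b\in K^*$ the element $b$ lies in $D_L\langle1,a\rangle$ iff $a\perp b$, that is, iff the class of $b$ lies in $d_i(\pm a)$. Hence $S_i\cong S(L)$.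

**Step 2: proof of (b), from C2 and C3 to $(*)$.** In $S'$ we have $d'(1)=\{1\}$ and $-1\ne1$, so $S'_i$ is defined. Suppose it satisfies C2 and C3. We show that $S'$ satisfies $(*)$, which contradicts Steps 2 and 3 of the proof of Theorem B. We write elements of $S'$ for their classes mod $\pm1$. The distinguished element of $S'_i$ is $1$, so C2 reads: $b\in d_i(a)$ implies $a\in d_i(b)$. Also C1 holds in $S'_i$, because it holds in $S'$.

Let $r\perp z$ and $za\perp zrc$ in $S'$, that is, $z\in d_i(r)$ and $zrc\in d_i(za)$.

* By C2, $za\in d_i(zrc)$. By C1, $zrc\in d_i(zrc)$. The product of the two is $arc\in d_i(zrc)$.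
* By C2, $zrc\in d_i(arc)$. By C1, $arc\in d_i(arc)$. The product of the two is $az\in d_i(arc)$.
* By C2, $arc\in d_i(az)$, so $rc\in a\,d_i(az)$ with $z\in d_i(r)$.

Therefore $rc\in\bigcup\{a\,d_i(ax):x\in d_i(r)\}$, the right-hand side of C3 for the pair $(a,r)$. The left-hand side of C3 for $(a,r)$ is $\bigcup\{d_i(x):x\in a\,d_i(ar)\}$. Since $ar\in d_i(ar)$ by C1, $a\,d_i(ar)=r\,d_i(ar)$, so the left-hand sides for $(a,r)$ and $(r,a)$ coincide. By C3 the right-hand sides coincide too:
$$rc\in\bigcup\{r\,d_i(rx):x\in d_i(a)\}.$$
So there is $w\in d_i(a)$ with $rc\in r\,d_i(rw)$, that is, $c\in d_i(rw)$, and $rw\in d_i(c)$ by C2. Thus $a\perp w$ and $c\perp rw$ in $S'$, and $(*)$ holds in $S'$. This is the contradiction. $\square$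

**Remark.** The statement $(*)$ is a first-order sentence in the language of schemes (product, $-1$, and the relation $b\in d(a)$), because $a\perp b$ says that some $u$ satisfies $u\in d(a)$ and $ub\in d(-a)$. The conditions $d(1)=\{1\}$ and $-1\ne1$ are first-order as well. By Proposition 4, $(*)$ holds in every $S(K)$ with $d(1)=\{1\}$ and $-1\ne1$, and it fails in the factor schemes $S'$ of Theorems A and B. Hence no scheme elementarily equivalent to such an $S'$ is realizable either.
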